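# Tangent-to-identity polynomials: how far a composition can agree with $X$

## 1. Two theorems on the coefficients of a composition

The starting point is a question taken from the paper "Plane Polynomial Automorphisms of Fixed Multidegree" (https://www.math.u-bordeaux.fr/~jpfurter/planePolynomialAutomorphismsOfFixedMultidegree.pdf). For integers $m,n\ge1$ it concerns the following assertion.

**Assertion $R(m,n)$.** Let $a=X(1+a_1X+\cdots+a_mX^m)$ and $b=X(1+b_1X+\cdots+b_nX^n)$ belong to $\mathbb C[X]$. Write
$$a\circ b=a(b(X))=X(1+c_1X+\cdots+c_NX^N),\qquad N=(m+1)(n+1)-1 .$$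
If $c_1=\cdots=c_{m+n}=0$, then $a=b=X$.

One is asked to prove or disprove that $R(m,n)$ holds for all $m,n\ge1$. The answer is that it does.

**Theorem 1.** $R(m,n)$ holds for all $m,n\ge1$.

There is also a sharper statement. For $N\ge 1$ let $E_N=\{X(1+x_1X+\dots+x_NX^N)\}\cong\mathbb C^N$. Fix $r\ge1$ and $N_1,\dots,N_r\ge1$, and put $M=\sum N_i$ and $E=\prod E_{N_i}\cong\mathbb C^M$. For $g=(g_1,\dots,g_r)\in E$ write
$$f=g_r\circ\cdots\circ g_1=X(1+c_1X+c_2X^2+\cdots).$$
A *critical value* of a polynomial $f$ is a number $f(p)$ with $p\in\mathbb C$ and $f'(p)=0$; the point $p$ is a *critical point*.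

**Theorem 2.**

1. Let $g\in E$ with $f\neq X$, and let $k$ be such that $c_1=\dots=c_{k-1}=0\neq c_k$. Then $k$ is at most the number of distinct critical values of $f$, which is at most $\sum(\deg g_i-1)\le M$. Moreover $(c_1,\dots,c_k):E\to\mathbb C^k$ is a submersion at $g$.
2. $c_1=\dots=c_M=0$ only at $g=(X,\dots,X)$. The map $\Gamma=(c_1,\dots,c_M):E\to\mathbb C^M$ is finite and surjective, and $\mathbb C[E]$ is a free $\mathbb C[c_1,\dots,c_M]$-module of rank $\mu=\dfrac{M!}{N_1!\cdots N_r!}$. Thus every jet $X+c_1X^2+\dots+c_MX^{M+1}$ modulo $X^{M+2}$ is such a composition, in exactly $\mu$ ways counted with multiplicity.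
3. For each $c\in\mathbb C^*$ there are exactly $\mu$ distinct $g\in E$ with $f\equiv X+cX^{M+1}\pmod{X^{M+2}}$. For each of them $\deg g_i=N_i+1$ for all $i$, and $f$ has exactly $M$ distinct critical values.

Let us unpack this. In $R(m,n)$ there are $m+n$ unknowns $a_i,b_j$ and $m+n$ equations $c_1=\dots=c_{m+n}=0$; the claim is that the only solution is the obvious one. Take $r=2$, $g_2=a\in E_m$, $g_1=b\in E_n$, so $M=m+n$. Then Theorem 1 is the first sentence of Theorem 2(2), and $\mu=\binom{m+n}{m}$. Part 3 produces pairs $(a,b)\ne(X,X)$ with $c_1=\dots=c_{m+n-1}=0$, so the hypothesis of $R(m,n)$ cannot be weakened to $c_1=\dots=c_{m+n-1}=0$, for any $m,n$.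

The phrase "counted with multiplicity" has its usual meaning: the fibre of $\Gamma$ over $\gamma\in\mathbb C^M$ is the scheme with coordinate ring $\mathbb C[E]/(c_1-\gamma_1,\dots,c_M-\gamma_M)$. When this ring has finite dimension over $\mathbb C$, it is the product of its local rings at the points of the fibre, and the multiplicity of a point is the dimension of its local ring. "Submersion at $g$" means that the differentials $dc_1,\dots,dc_k$ are linearly independent at $g$.

It helps to restate Theorem 1 through inverses. The condition $c_1=\dots=c_{m+n}=0$ says $a\circ b\equiv X\bmod X^{m+n+2}$, that is, $b$ agrees with the formal inverse $a^{-1}$ modulo $X^{m+n+2}$. Since $\deg b\le n+1$, such a $b$ exists exactly when the coefficients of $X^{n+2},\dots,X^{n+m+1}$ in $a^{-1}$ vanish. So Theorem 1 says: if $\deg a\le m+1$, $a\equiv X\bmod X^2$, and $m$ consecutive coefficients of $a^{-1}$ (those of $X^{n+2},\dots,X^{n+m+1}$, for some $n\ge1$) vanish, then $a=X$.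

## 2. Small cases by the inverse series, and where elimination stops

**The case $(1,1)$.** With $a=X+a_1X^2$ and $b=X+b_1X^2$,
$$a\circ b=X+(a_1+b_1)X^2+2a_1b_1X^3+a_1b_1^2X^4 .$$
If $c_1=0$ then $b_1=-a_1$ and $c_2=-2a_1^2$. So $c_1=c_2=0$ forces $a_1=b_1=0$, and for $c\ne0$ the system $c_1=0$, $c_2=c$ has exactly two solutions, $a_1=\pm\sqrt{-c/2}$. This agrees with $\mu=\binom21=2$. Look also at the differentials of $c_1=a_1+b_1$ and $c_2=2a_1b_1$: their determinant is $2(a_1-b_1)$. At a solution with $c_1=0\neq c_2$ it is $4a_1\ne0$. At a point $a_1=b_1\neq0$ it vanishes, but there $c_1\ne0$, so $k=1$ and Theorem 2(1) only asserts that $c_1$ is a submersion.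

**The case $(m,1)$.** Here $b=X+b_1X^2$, and by symmetry of the argument we look at $b^{-1}$. If $b_1\neq 0$,
$$b^{-1}=\frac{-1+\sqrt{1+4b_1X}}{2b_1}=\sum_{j\ge0}C_j(-b_1)^jX^{j+1},\qquad C_j=\frac1{j+1}\binom{2j}{j}.$$
If $a\circ b\equiv X\bmod X^{m+3}$, then $a\equiv b^{-1}\bmod X^{m+3}$. As $\deg a\le m+1$, the coefficient $C_{m+1}(-b_1)^{m+1}$ of $X^{m+2}$ must vanish, so $b_1=0$ and $a=X$. Suppose we ask only for $c_1=\dots=c_m=0$ and $c_{m+1}=c\neq0$. Then $a$ is the truncation of $b^{-1}$ at degree $m+1$, and $c_{m+1}=-C_{m+1}(-b_1)^{m+1}$. There are $m+1=\binom{m+1}{m}$ choices of $b_1$, again as predicted.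

**The case $(2,2)$.** Let $a=X+a_1X^2+a_2X^3$. By Lagrange inversion the coefficient of $X^l$ in $a^{-1}$ is $\frac1l[u^{l-1}](1+a_1u+a_2u^2)^{-l}$. For $l=4$ and $l=5$ this gives
$$5a_1(a_2-a_1^2),\qquad 14a_1^4-21a_1^2a_2+3a_2^2 .$$
If both vanish, either $a_1=0$ and then $3a_2^2=0$, or $a_2=a_1^2$ and then $(14-21+3)a_1^4=-4a_1^4=0$. In both cases $a=X$.

The sensible plan is to continue like this: eliminate variables. For each fixed $(m,n)$ one must show that $m$ explicit weighted-homogeneous polynomials in $a_1,\dots,a_m$ have no common zero besides the origin, and this comes down to certain integers being nonzero: $2$ for $(1,1)$, and $5,3,-4$ above. For $m=1$ or $n=1$ there is one monomial and its coefficient is a Catalan number up to sign. As soon as $m,n\ge2$ there are several polynomials with several terms, and the formulas do not show that their common zeros reduce to the origin for all $(m,n)$ at once.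

There is also a firm constraint on any argument. In characteristic $p>0$ the statement is false: for $a=X+X^p$, $b=X-X^p$, with $m=n=p-1$ if we allow ourselves the shape of $R(m,n)$, we get
$$a\circ b=X-X^p+(X-X^p)^p=X-X^{p^2},$$
so $c_1=\dots=c_{p^2-2}=0$, and $p^2-2\ge2p-2=m+n$. Hence no manipulation that is valid over every field can succeed. (Over every field of characteristic $0$ Theorem 1 does hold, once it is known over $\mathbb C$: the finitely many coefficients generate a field that embeds in $\mathbb C$.) We will use analysis over $\mathbb C$.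

A second natural attempt is counting roots. Suppose $f=a\circ b\ne X$ satisfies the hypothesis. Then $f-X$ vanishes at $0$ to order at least $m+n+2$, while its degree is at most $(m+1)(n+1)=mn+m+n+1$. There is a contradiction only if $mn+m+n+1<m+n+2$, i.e. $mn<1$, which never happens. A count that sees only the degree of $f$ cannot work; we need a property of $f$ that remembers it is a composition.

## 3. A composition has few critical values

That property is the number of critical *values*. If $\deg a=m+1$ and $\deg b=n+1$, then $f=a\circ b$ has $mn+m+n$ critical points with multiplicity. But $f'=a'(b)\,b'$, so a critical point $p$ satisfies either $b'(p)=0$, with value $a(b(p))$, or $a'(b(p))=0$, with value $a(\xi)$ where $\xi=b(p)$ is one of at most $m$ critical points of $a$. So $f$ has at most $m+n$ critical values. This is exactly the number of equations in $R(m,n)$, and the following statement would finish the proof.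

**Lemma 1 (Fatou–Leau).** Let $f\in\mathbb C[z]$ have degree $\ge2$ and $f(z)=z+cz^{k+1}+O(z^{k+2})$ with $c\neq0$, $k\ge1$. Then $f$ has at least $k$ distinct critical values.

Two examples. For $f=z+cz^{k+1}$ the critical points are the $k$ solutions of $z^k=-\frac1{(k+1)c}$, with values $f(z)=z(1+cz^k)=\frac{k}{k+1}z$: exactly $k$ distinct critical values, so the bound is attained. Next, let $a=X+X^2$, $b=X-X^2$, so $f=X-2X^3+X^4$ and $k=2$. Here
$$f'=(1+2X-2X^2)(1-2X).$$
The critical point $\frac12$ has value $\frac5{16}$, and both roots $\frac{1\pm\sqrt3}2$ of $1+2X-2X^2$ satisfy $b=-\frac12$ and have value $-\frac14$. Three critical points, two critical values.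

Why should order of contact with the identity produce critical values? Iterate $f$. In the last example, for $0<x\le\frac12$ we have $f(x)=x(1-x^2(2-x))\in(0,x)$, so the iterates of $x$ decrease to a fixed point, which must be $0$. Similarly, for $0<t\le\frac12$, $f(-t)=-t(1-2t^2-t^3)\in(-t,0)$, and the iterates increase to $0$. So $0$ attracts from the right and from the left, and there is one critical value in each of these two directions ($\frac5{16}$ on the right, $-\frac14$ on the left). In general there will be $k$ attracting directions, each with its own open set of attracted points, and each such open set must contain a critical value.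

## 4. Parabolic basins and the proof of Lemma 1

We use the following textbook facts.

* A simply connected domain $U\subsetneq\mathbb C$ carries a hyperbolic distance $d_U$. Holomorphic maps between such domains do not increase it (Schwarz–Pick), and conformal automorphisms preserve it. For a half-plane $H_T=\{\operatorname{Re}w>T\}$ the density is $1/(\operatorname{Re}w-T)$.
* A proper local homeomorphism between connected surfaces is a finite covering, and a covering of a simply connected surface by a connected one is a homeomorphism.
* A domain in $\mathbb C$ that contains the interior of each Jordan polygon lying in it is simply connected. The complement of a simply connected plane domain in the sphere $\widehat{\mathbb C}$ is connected.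

**Step 1: a coordinate in which $f$ is almost the translation $w\mapsto w+1$.** Let $v_1,\dots,v_k$ be the unit complex numbers with $cv^k=-|c|$; they are spaced by the angle $2\pi/k$. The sectors $\Sigma_j=\{z\ne0:|\arg(z/v_j)|<\pi/k\}$ are therefore disjoint. On $\Sigma_j$ the function
$$w(z)=-\frac1{kcz^k}=\frac1{k|c|}(z/v_j)^{-k}$$
is a bijection onto $\mathbb C\setminus(-\infty,0]$, with inverse $\psi_j(w)=v_j(k|c|w)^{-1/k}$. For large $T>0$ put $P_j=\psi_j(H_T)$. If $z\in P_j$, then $|\arg w(z)|<\pi/2$, so $|\arg(z/v_j)|<\pi/(2k)$, and $|z|\le(k|c|T)^{-1/k}$ is small. Since $f(z)/z\to1$ as $z\to0$, for $T$ large $|\arg(f(z)/z)|<\pi/(2k)$ on $P_j$, hence $f(P_j)\subset\Sigma_j$. Moreover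
$$w(f(z))=w(z)\bigl(1+cz^k+O(z^{k+1})\bigr)^{-k}=w(z)\bigl(1-kcz^k+O(z^{k+1})\bigr)=w(z)+1+O(|z|),$$
because $w(z)\cdot(-kcz^k)=1$. So for $T$ large the map $F=\psi_j^{-1}\circ f\circ\psi_j$ satisfies
$$|F(w)-w-1|\le\tfrac12\quad\text{on }H_T. \tag{1}$$
In particular $\operatorname{Re}F(w)\ge\operatorname{Re}w+\frac12$, so $F(H_T)\subset H_T$ and $f(P_j)\subset P_j$. Fix such a $T$, the same for all $j$. The set $P_j$ is called a *petal*. (For $f=z-z^2$ we have $k=1$, $v_1=1$, $w=1/z$, and $P_1$ is the open disc with diameter $(0,1/T)$.)

**Step 2: the $k$ basins are disjoint and bounded.** Let $B_j=\bigcup_{i\ge0}f^{-i}(P_j)$, the set of points whose orbit enters $P_j$; here $f^i$ is the $i$-th iterate. As $f(P_j)\subset P_j$, this is an increasing union of open sets, and $f^{-1}(B_j)=B_j$. If $z\in B_j\cap B_l$, then $f^i(z)\in P_j\cap P_l$ for large $i$; since the petals lie in disjoint sectors, $j=l$. So the $B_j$ are pairwise disjoint. As $\deg f\ge2$, there is $L$ with $|f(z)|>2|z|$ for $|z|>L$; orbits of such points tend to $\infty$, whereas the orbit of a point of $B_j$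 ends in the bounded set $P_j$. So $B_j\subset\{|z|\le L\}$.

Let $U_j$ be the connected component of $B_j$ containing the connected set $P_j$. Then $f(U_j)$ is connected, lies in $B_j$, and meets $P_j$ because it contains $f(P_j)$. Hence $f(U_j)\subset U_j$.

**Step 3: $f:U_j\to U_j$ is proper.** This is for the covering argument in Step 5. Let $K\subset U_j$ be compact and $z_i\in U_j$ with $f(z_i)\in K$. As $U_j$ is bounded, after passing to a subsequence $z_i\to z\in\overline{U_j}$, and $f(z)\in K\subset B_j$. So $z\in f^{-1}(B_j)=B_j$. The component of the open set $B_j$ containing $z$ is an open neighbourhood of $z$, so it meets $U_j$, so it is $U_j$. Thus $z\in U_j$, and $U_j\cap f^{-1}(K)$ is compact.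

**Step 4: $U_j$ is simply connected.** Let $\gamma\subset U_j$ be a Jordan polygon with interior $\Omega$. The increasing open sets $f^{-i}(P_j)$ cover the compact $\gamma$, so $f^i(\gamma)\subset P_j$ for some $i$. The set $f^i(\Omega)$ is open and bounded, and its closure is $f^i(\Omega)\cup f^i(\gamma)$, so $\partial f^i(\Omega)\subset f^i(\gamma)\subset P_j$. Now $P_j$, being the conformal image of a half-plane, is simply connected, so $C=\widehat{\mathbb C}\setminus P_j$ is connected. The set $C\cap f^i(\Omega)$ is open in $C$, and closed in $C$ because $C$ does not meet $\partial f^i(\Omega)$. It does not contain $\infty\in C$. So it is empty, that is, $f^i(\Omega)\subset P_j$. Hence $\Omega\subset B_j$. The connected set $\Omega\cup\gamma\subset B_j$ meets $U_j$, so $\Omega\subset U_j$.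

**Step 5: $U_j$ contains a critical point.** Suppose not. Then $f:U_j\to U_j$ is a proper local homeomorphism, hence a finite covering. As $U_j$ is simply connected, $f|_{U_j}$ is a homeomorphism, so a conformal automorphism, so an isometry of $d_{U_j}$ (note $U_j\ne\mathbb C$, being bounded). Take $w_0\in H_T$, $w_i=F^i(w_0)$, $z_i=\psi_j(w_i)=f^i(z_0)$. By (1), $w_1\ne w_0$, so $z_1\neq z_0$ and
$$d_{U_j}(z_i,z_{i+1})=d_{U_j}(z_0,z_1)>0\quad\text{for all }i.$$
On the other hand, apply Schwarz–Pick to $\psi_j:H_T\to U_j$. By (1) the segment $[w_i,w_{i+1}]$ has length at most $\frac32$ and lies in $\operatorname{Re}w\ge\operatorname{Re}w_i$. Integrating the density along it,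
$$d_{U_j}(z_i,z_{i+1})\le d_{H_T}(w_i,w_{i+1})\le\frac{3/2}{\operatorname{Re}w_i-T}\longrightarrow0,$$
since $\operatorname{Re}w_i\ge\operatorname{Re}w_0+i/2$. This is a contradiction: an isometry cannot take steps of constant length that also shrink to $0$.

**Step 6: conclusion.** Each $U_j$ contains a critical point $p_j$, and $f(p_j)\in f(U_j)\subset U_j$. The $U_j$ are disjoint, so $f(p_1),\dots,f(p_k)$ are $k$ distinct critical values. This proves Lemma 1. $\square$

## 5. Proof of Theorem 1

Let $f=a\circ b$ with $c_1=\dots=c_{m+n}=0$, and suppose $f\ne X$. Since $f=X+\cdots$, we have $\deg f\ge2$ and $f=X+cX^{k+1}+O(X^{k+2})$ with $c\neq0$ and $k\ge m+n+1$. By Lemma 1, $f$ has at least $m+n+1$ distinct critical values. But, as $f'=a'(b)\,b'$, every critical value lies in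
$$\{a(b(\eta)):b'(\eta)=0\}\cup\{a(\xi):a'(\xi)=0\}.$$
The polynomials $a',b'$ are nonzero (their value at $0$ is $1$), of degrees $\le m$ and $\le n$. So this set has at most $m+n$ elements, a contradiction. Hence $a\circ b=X$, so $\deg a\cdot\deg b=1$, and $a=b=X$. $\blacksquare$

The same argument gives the inequalities in Theorem 2(1). Let $f=g_r\circ\dots\circ g_1\neq X$, and put $f_i=g_i\circ\dots\circ g_1$, $f_0=z$. The inequality $k\le\#\{\text{critical values of }f\}$ is Lemma 1. By the chain rule $f'=\prod_ig_i'(f_{i-1})$, so if $f'(p)=0$, then for some $i$ the point $\xi=f_{i-1}(p)$ is one of the at most $\deg g_i-1$ critical points of $g_i$, and $f(p)=(g_r\circ\dots\circ g_i)(\xi)$. So there are at most $\sum(\deg g_i-1)\le\sum N_i=M$ critical values.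

What Lemma 1 does not give is the number of *distinct* solutions in Theorem 2(3). Knowing that the origin is the only common zero of $c_1,\dots,c_M$ will give the number of solutions with multiplicity, by algebra (Section 9). To exclude multiple solutions we need the submersion statement of Theorem 2(1), and for that we look at the derivative of $g\mapsto f$.

## 6. An obstruction to submersion is a Laurent polynomial

Fix $g\in E$ with $f\ne X$, and $k$ with $c_1=\dots=c_{k-1}=0\neq c_k$. If some factors $g_i$ equal $X$, we do not vary them and drop them from the composition; surjectivity of the differential on the remaining directions implies surjectivity on all of them. As $f\neq X$, some factor remains. So let $\deg g_i=n_i+1$ with $n_i\ge1$ for all $i$, and use only the variations $\beta_i\in z^2\mathbb C[z]$ with $\deg\beta_i\le n_i+1$. These are tangent to $E_{N_i}$, since $n_i\le N_i$.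

**Step 1: the derivative.** Differentiating $(g_r+t\beta_r)\circ\dots\circ(g_1+t\beta_1)$ at $t=0$ gives
$$h=\sum_{i=1}^r(g_r\circ\dots\circ g_{i+1})'(f_i)\cdot\beta_i(f_{i-1}),$$
which is $O(z^2)$. Dividing by $f'=(g_r\circ\dots\circ g_{i+1})'(f_i)\cdot g_i'(f_{i-1})\cdot f_{i-1}'$ term by term,
$$\frac h{f'}=\sum_{i=1}^r\frac{(\beta_i/g_i')\circ f_{i-1}}{f_{i-1}'} . \tag{2}$$
The coefficients of $z^2,\dots,z^{k+1}$ in $h$ are the values of $dc_1,\dots,dc_k$ in the direction $(\beta_i)$. So we must show that $(\beta_i)\mapsto h\bmod z^{k+2}$ is onto $z^2\mathbb C[z]/z^{k+2}$.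

**Step 2: dualise.** Suppose it is not onto. A linear functional on $z^2\mathbb C[z]/z^{k+2}$ can be written $h\mapsto\operatorname{Res}_0(s_0h\,dz)$ with a unique
$$s_0\in V:=\operatorname{span}\{z^{-j}:3\le j\le k+2\},$$
because $z^{-l-1}$ picks out the coefficient of $z^l$. So there is $s_0\ne0$ in $V$ with $\operatorname{Res}_0(s_0h\,dz)=0$ for all $(\beta_i)$. Since $f'=1+O(z^k)$ and $h=O(z^2)$, we have $h/f'=h+O(z^{k+2})$, and $s_0\cdot O(z^{k+2})$ is holomorphic. Hence also
$$\operatorname{Res}_0\Bigl(s_0\frac h{f'}\,dz\Bigr)=0\quad\text{for all }(\beta_i). \tag{3}$$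

**Step 3: move the condition to the place where $\beta_i$ lives.** For a Laurent germ $t$ at $0$ of pole order $\le k+2$ let $[t]\in V$ be the part of pole orders $\ge3$. Let $\varphi_i$ be the local inverse of $f_i$ at $0$ (so $\varphi_0=z$), and
$$t_i=s_0(\varphi_i)\,\varphi_i'^{\,2},\qquad s_i=[t_i]\in V .$$
For $i=0$ this is the given $s_0$. Take only $\beta_i$ nonzero in (3) and substitute $u=f_{i-1}(z)$: then $dz=\varphi_{i-1}'du$ and $1/f_{i-1}'(z)=\varphi_{i-1}'(u)$, so by (2) the condition reads $\operatorname{Res}_0(t_{i-1}\,\beta_i/g_i'\,du)=0$. Since $\beta_i/g_i'=O(u^2)$ is holomorphic at $0$, the part of $t_{i-1}$ of pole order $\le2$ does not matter, and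
$$\operatorname{Res}_0\bigl(s_{i-1}\,\beta_i/g_i'\,du\bigr)=0\quad\text{for all }\beta_i\in u^2\mathbb C[u],\ \deg\beta_i\le n_i+1. \tag{4}$$
The square in $t_i$ says that the object being transported is the quadratic differential $s_0\,dz^2$.

**Step 4 (Claim A): $s_{i-1}/g_i'$ has no pole outside $0$.** This turns the residue conditions (4) into a divisibility. Write $s_{i-1}=S/u^{k+2}$ with $S\in\mathbb C[u]$, $\deg S\le k-1$, and $Q=g_i'$, so $\deg Q=n_i$ and $Q(0)=1$. Suppose $Q\nmid S$. Write $Q=GQ_1$, $S=GS_1$ with $G=\gcd(S,Q)$, so $\deg Q_1\ge1$ and $\gcd(Q_1,S_1)=1$. Let $u_0$ be a root of $Q_1$; then $u_0\ne0$. The polynomial $\beta_i=u^2Q_1/(u-u_0)$ has degree $\le n_i+1$, and for it the form in (4) is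
$$\frac{S_1\,du}{u^k(u-u_0)} .$$
As $\deg S_1\le k-1$, the function is $O(u^{-2})$ at $\infty$, so the form has no residue there. The residues at $0$ and $u_0$ add up to $0$, and the residue at $0$ is $-S_1(u_0)/u_0^k\neq0$. This contradicts (4). So $Q\mid S$, which is the claim.

**Example.** Take $g_1=b=z-z^2$, $g_2=a=z+z^2$, so $f=z-2z^3+z^4$ and $k=2$. For $s_0=\alpha_3z^{-3}+\alpha_4z^{-4}$ and $\beta_1=u^2$, condition (4) with $i=1$ reads $\alpha_3+2\alpha_4=0$. So $s_0$ is a multiple of $(1-2z)/z^4$, which is indeed divisible by $g_1'=1-2z$.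

## 7. Pushing the obstruction forward

The residue conditions are now divisibilities for each $s_{i-1}$, but the $s_i$ are defined by local inverses at $0$ and truncation, which is awkward. The idea is that under Claim A they are given by a *global* operation.

**Definition (pushforward).** For a nonconstant polynomial $p$ and a rational function $s$ let
$$p_*s(y)=\sum_{p(z)=y}\frac{s(z)}{p'(z)^2},$$
the sum over the preimages of a generic $y$.

This is the trace of $s/p'^2$ for the field extension $\mathbb C(z)/\mathbb C(p)$, so it is a rational function of $y$. Grouping the solutions of $p(q(z))=y$ by the value $x=q(z)$ and using $(p\circ q)'=p'(q)\,q'$ gives $(p\circ q)_*=p_*q_*$.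

**Example.** Let $p=z+z^2$. Then $p'(z)^2=1+4z+4z^2=1+4y$. The two preimages of $y$ are the roots of $z^2+z-y$, so their inverses have sum $1/y$ and product $-1/y$. Hence $\sum z^{-3}=y^{-3}+3y^{-2}$ and $\sum z^{-4}=y^{-4}+4y^{-3}+2y^{-2}$. For $s=z^{-3}$ we get
$$p_*s=\frac{1+3y}{y^3(1+4y)},$$
with a pole at the critical value $-\frac14$. For $s=(1+2z)/z^4$, which is divisible by $p'$ as in Claim A,
$$p_*s=\frac{y^{-4}+6y^{-3}+8y^{-2}}{1+4y}=\frac{(1+2y)(1+4y)}{y^4(1+4y)}=\frac{1+2y}{y^4},$$
so the extra pole is gone. In this case even $p_*s=s$; we return to this in Section 8.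

**Step 5 (Claim B): $(g_i)_*s_{i-1}=s_i$.** Put $p=g_i$, $d=\deg p$, $s=s_{i-1}$, $\tau=p_*s$. We determine the poles of $\tau$ and its order at $\infty$.

*Poles.* By Claim A, $s/p'^2=q/p'$ with $q=s/p'$ regular outside $0$. Near a preimage $z_0\neq0$ of $y_0$ with local degree $e$, $p'$ vanishes to order $e-1$ and $|y-y_0|$ is comparable to $|z-z_0|^e$, so
$$\frac{s}{p'^2}=O(|z-z_0|^{-(e-1)})=O(|y-y_0|^{-(e-1)/e})=o(|y-y_0|^{-1}).$$
If $y_0\neq0$, all preimages are $\ne0$ because $p(0)=0$, so the rational function $\tau$ is $o(|y-y_0|^{-1})$ and has no pole at $y_0$. Near $y_0=0$, the preimage $0$ has local degree $1$ and contributes $s(\varphi)\varphi'^2$, where $\varphi$ is the local inverse of $p$ at $0$; the other preimages contribute $o(|y|^{-1})$. So the meromorphic germ $\tau-s(\varphi)\varphi'^2$ is $o(|y|^{-1})$, hence holomorphic at $0$. In particular $\tau$ has pole order $\le k+2$ at $0$.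

*Infinity.* Since $s=O(z^{-3})$, we have $s/p'^2=O(|z|^{-3-2(d-1)})=O(|z|^{-2d-1})=O(|y|^{-2-1/d})$. A rational function has an integral order at $\infty$, so $\tau=O(y^{-3})$.

So $\tau$ has its only finite pole at $0$, of order $\le k+2$, and $y^{k+2}\tau$ is a polynomial of degree $\le k-1$. That is, $\tau\in V$, and $\tau=[\tau]=[s(\varphi)\varphi'^2]$.

*Identification with $s_i$.* From $f_i=p\circ f_{i-1}$ we get $\varphi_i=\varphi_{i-1}\circ\varphi$, so $t_i=t_{i-1}(\varphi)\varphi'^2$. The difference $t_{i-1}-s_{i-1}$ has pole order $\le2$, and so has its transform under $\varphi$. Therefore $[s_{i-1}(\varphi)\varphi'^2]=[t_i]=s_i$, which proves the claim.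

**Step 6 (Claim C): $s_r=s_0$.** The local inverse of $f=z+O(z^{k+1})$ is $\varphi_r=z(1+O(z^k))$, with $\varphi_r'=1+O(z^k)$. So the transform of $z^{-j}$ is $z^{-j}+O(z^{k-j})$, and $k-j\ge-2$ for $j\le k+2$. Hence $s_r=[s_0(\varphi_r)\varphi_r'^2]=s_0$.

Applying Claim B for $i=1,\dots,r$ in turn, and then Claim C, we find that $s:=s_0$ satisfies
$$f_*s=s,\qquad 0\ne s\in V. \tag{5}$$

**Example, continued.** For $g_1=z-z^2$ and $s_0=(1-2z)/z^4$, the previous example with $z$ replaced by $-z$ gives $s_1=(g_1)_*s_0=(1-2u)/u^4$. Claim A for $i=2$ would require $1+2u$ to divide $1-2u$, which is false. So no obstruction exists at this point, in agreement with the determinant $4a_1\neq0$ of Section 2. In general the divisibilities need not fail so early, and one needs an argument against (5) itself.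

## 8. No invariant tail: an area estimate

Let $d=\deg f\ge2$. If $|s|$ were integrable over $\mathbb C$, the argument would be short: $f_*$ does not increase $\int|s|$, and equality puts all terms of the sum in phase. But a nonzero $s\in V$ has a pole of order $j\ge3$ at $0$, and $\int|z|^{-j}$ diverges there. So we must cut out a small disc and compare what is removed on the two sides. The hypothesis $j\le k+2$ will be just enough.

**Step 7: the inequality with a hole.** For generic $y$ put
$$\delta(y)=\sum_{f(z)=y}\frac{|s(z)|}{|f'(z)|^2}-|s(y)|\ \ge0,$$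
which is nonnegative by (5) and the triangle inequality. For small $\varepsilon>0$ let $D=\{|z|<\varepsilon\}$ and $D'=\varphi_r(D)$. As $f\circ\varphi_r=\mathrm{id}$, we have $D'\subset f^{-1}(D)$. All integrals are with respect to area. The function $|s|$ is integrable away from $0$, since $s=O(|z|^{-3})$ at $\infty$. The map $f$ multiplies area by $|f'|^2$, and away from the finitely many critical values it has $d$ local inverse branches; changing variables,
$$\int_{\mathbb C\setminus D}\delta=\int_{f^{-1}(\mathbb C\setminus D)}|s|-\int_{\mathbb C\setminus D}|s|\ \le\ \int_{\mathbb C\setminus D'}|s|-\int_{\mathbb C\setminus D}|s|=:\Delta_\varepsilon ,$$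
because $f^{-1}(\mathbb C\setminus D)=\mathbb C\setminus f^{-1}(D)\subset\mathbb C\setminus D'$.

**Step 8: $\Delta_\varepsilon\to0$.** We compare $D$ with the slightly deformed disc $D'$. Let $c=c_k$, so that
$$\varphi_r(y)=y\bigl(1-cy^k+O(y^{k+1})\bigr).$$
Along $y=\varepsilon e^{i\theta'}$ the derivative of $\arg\varphi_r(y)$ in $\theta'$ is $\operatorname{Re}(y\varphi_r'/\varphi_r)$, which tends to $1$ as $\varepsilon\to0$. So for small $\varepsilon$ the curve $\varphi_r(\partial D)$ is starlike about $0$, and in polar coordinates $D'=\{\varrho e^{i\theta}:\varrho<\rho(\theta)\}$. On this curve $|\varphi_r(y)|=\varepsilon(1-\operatorname{Re}(c\varepsilon^ke^{ik\theta'})+O(\varepsilon^{k+1}))$, and $\theta=\arg\varphi_r(y)=\theta'+O(\varepsilon^k)$. Replacing $\theta'$ by $\theta$ changes the middle term by $O(\varepsilon^{2k})$, and $2k\ge k+1$. Hence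
$$\rho(\theta)=\varepsilon\bigl(1-\operatorname{Re}(c\,\varepsilon^ke^{ik\theta})+O(\varepsilon^{k+1})\bigr).$$
Let $j$ be the pole order of $s$ at $0$, so $3\le j\le k+2$ and $|s(z)|=A|z|^{-j}(1+O(|z|))$ with $A>0$. For $\varrho$ between $\rho(\theta)$ and $\varepsilon$ we have $\varrho=\varepsilon(1+O(\varepsilon^k))$, so $|s|\varrho=A\varepsilon^{1-j}(1+O(\varepsilon))$. Also $\varepsilon-\rho=O(\varepsilon^{k+1})$. Therefore (with the inner integral taken with its sign)
$$\Delta_\varepsilon=\int_0^{2\pi}\!\!\int_{\rho(\theta)}^\varepsilon|s|\,\varrho\,d\varrho\,d\theta=A\varepsilon^{1-j}\int_0^{2\pi}(\varepsilon-\rho)\,d\theta+O(\varepsilon^{k+3-j}).$$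
Now $\varepsilon-\rho=\varepsilon^{k+1}\operatorname{Re}(ce^{ik\theta})+O(\varepsilon^{k+2})$, and $\int_0^{2\pi}\operatorname{Re}(ce^{ik\theta})\,d\theta=0$. The main term averages out, and
$$\Delta_\varepsilon=O(\varepsilon^{k+3-j})=O(\varepsilon).$$

**Step 9: all terms are in phase.** As $\varepsilon$ decreases to $0$, $\int_{\mathbb C\setminus D}\delta$ increases and is bounded by $\Delta_\varepsilon\to0$. So $\delta=0$ almost everywhere. Choose a small disc $W$ avoiding $0$, the critical values of $f$, the zeros of $s$, and $f(0)$ together with the images under $f$ of the zeros of $s$; this excludes only finitely many points. On $W$ the function $\delta$ is continuous, so $\delta=0$ there. Let $z_1,\dots,z_d$ be the branches of $f^{-1}$ on $W$, and $\sigma_i=s(z_i)z_i'^2$, which has no zero. Then $\sum\sigma_i=s$ by (5) and $\sum|\sigma_i|=|s|$. So $\sum\operatorname{Re}(\sigma_i/s)=1=\sum|\sigma_i/s|$, hence $\operatorname{Re}(\sigma_i/s)=|\sigma_i/s|$ for each $i$: every $\sigma_i/s$ takes values in $(0,\infty)$. Being holomorphic, it is a constant.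

**Step 10: contradiction at infinity.** Let $\lambda>0$ be the constant for $i=1$. With $z=z_1(y)$, so $y=f(z)$ and $z_1'(y)=1/f'(z)$, the equation $\sigma_1=\lambda s$ reads
$$s(z)=\lambda\,s(f(z))f'(z)^2$$
on an open set, hence identically. If $s\sim\mathrm{const}\cdot z^{-l}$ at $\infty$, then $l\ge3$ because $s\in V$. Comparing orders at $\infty$ gives $-l=-ld+2(d-1)$, i.e. $(d-1)(l-2)=0$, which is impossible for $d\ge2$, $l\ge3$. So no obstruction $s_0$ exists, and $(c_1,\dots,c_k)$ is a submersion at $g$. With the inequalities from Section 5, this proves Theorem 2(1). $\square$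

**Remark.** The bound $j\le k+2$ is really needed. For $f=z+z^2$ we have $k=1$, and Section 7 found $f_*s=s$ for $s=(1+2z)/z^4$. This $s$ has pole order $4=k+3$, one too many: Step 8 would give only $\Delta_\varepsilon=O(1)$.

## 9. Counting solutions: the graded ring and the fibres of $\Gamma$

**Proof of Theorem 2(2).**

**Step 1: the only common zero is the origin.** If $c_1=\dots=c_M=0$ and $f\ne X$, then the $k$ of part 1 satisfies $k\ge M+1$, against $k\le M$. So $f=X$. Degrees multiply, so every $g_i$ has degree $1$, and all $g_i=X$.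

**Step 2: grading.** Write $\mathcal A=\mathbb C[E]$, a polynomial ring in the $M$ coefficients of the $g_i$. Give the coefficient of $X^{l+1}$ in $g_i$ weight $l$. Replacing each $g_i$ by $\lambda^{-1}g_i(\lambda X)$ replaces $f$ by $\lambda^{-1}f(\lambda X)$, and in all these polynomials multiplies the coefficient of $X^{l+1}$ by $\lambda^l$. So $c_l$ is weighted homogeneous of degree $l$.

**Step 3: finiteness, freeness and rank.** By Step 1 and the Nullstellensatz, the radical of $(c_1,\dots,c_M)$ is the ideal of the origin, so $\mathcal A/(c_1,\dots,c_M)$ is finite-dimensional: the $c_l$ are a homogeneous system of parameters. As the polynomial ring $\mathcal A$ is Cohen–Macaulay, $c_1,\dots,c_M$ is a regular sequence (see Bruns–Herzog, *Cohen–Macaulay Rings*, or Stanley, *Combinatorics and Commutative Algebra*). Dividing by a homogeneous nonzerodivisor of degree $l$ multiplies the Hilbert series by $1-t^l$. So the Hilbert series of the quotient $\mathcal A/(c_1,\dots,c_M)$ is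
$$H(t)=\prod_{l=1}^M(1-t^l)\Big/\prod_{i=1}^r\prod_{l=1}^{N_i}(1-t^l), \tag{6}$$
and it is a polynomial.

Let $e_1,\dots,e_q\in\mathcal A$ be homogeneous lifts of a basis of the quotient, so $q=H(1)$. They generate $\mathcal A$ as a module over $\mathbb C[c_1,\dots,c_M]$: a homogeneous $x\in\mathcal A$ can be written $x=\sum\lambda_\alpha e_\alpha+\sum c_lx_l$ with $\lambda_\alpha\in\mathbb C$ and homogeneous $x_l$ of smaller degree, and one concludes by induction on the degree. So, with variables $T_l$ of degree $l$ mapping to $c_l$, there is a graded surjection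
$$\bigoplus_{\alpha=1}^q\mathbb C[T_1,\dots,T_M]\,e_\alpha\longrightarrow\mathcal A .$$
The source has Hilbert series $H(t)/\prod_{l=1}^M(1-t^l)$, which by (6) is the Hilbert series of $\mathcal A$. All graded pieces are finite-dimensional, so the surjection is bijective. Thus $\mathcal A$ is finite and free of rank $q$ over $\mathbb C[c_1,\dots,c_M]$. Numerator and denominator in (6) each have $M$ factors; dividing each factor by $1-t$ and setting $t=1$,
$$q=H(1)=\frac{M!}{\prod_iN_i!}=\mu .$$

**Step 4: fibres.** For $\gamma\in\mathbb C^M$ the ring $\mathcal A/(c_1-\gamma_1,\dots,c_M-\gamma_M)$ is obtained from a free module of rank $\mu$ by specialising the $c_l$, so it has dimension $\mu\ge1$. Hence every fibre of $\Gamma$ is a finite scheme of length $\mu$, nonempty, and $\Gamma$ is surjective. This says that every jet $X+c_1X^2+\dots+c_MX^{M+1}$ modulo $X^{M+2}$ is a composition of the required type, in exactly $\mu$ ways counted with multiplicity. $\square$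

**Proof of Theorem 2(3).** The elements $g$ in question are the points of $\Gamma^{-1}(0,\dots,0,c)$. At each of them $f\ne X$ and $k=M$, because $c_M=c\neq0$ is the first nonzero coefficient. By part 1, $d\Gamma:\mathbb C^M\to\mathbb C^M$ is onto, hence invertible. So at each such point the functions $c_1,\dots,c_{M-1},c_M-c$ generate the maximal ideal of the local ring of $E$, and the local ring of the fibre is $\mathbb C$: every point has multiplicity $1$. By part 2 the multiplicities add up to $\mu$, so there are exactly $\mu$ distinct points. Finally, part 1 gives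
$$M=k\le\#\{\text{critical values of }f\}\le\sum(\deg g_i-1)\le\sum N_i=M,$$
so equality holds throughout. Thus $f$ has exactly $M$ distinct critical values, and since $\deg g_i-1\le N_i$ for each $i$, we get $\deg g_i=N_i+1$ for all $i$. $\blacksquare$

For $(m,n)=(1,1)$ formula (6) reads $H(t)=\dfrac{(1-t)(1-t^2)}{(1-t)^2}=1+t$, so $\mu=2$. The two points of the fibre over $(0,-2)$ are $(a_1,b_1)=(1,-1)$ and $(-1,1)$. The first is the composition $X-2X^3+X^4$ of Section 3, with its two critical values $\frac5{16}$ and $-\frac14$.
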